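# Convex hexagons that fit, up to an affine map, into every planar convex body

## Six parameters against six conditions

A *convex body* is a closed bounded convex set in $\mathbb R^2$ with non-empty interior. A convex polygon is *inscribed* into a convex body if all its vertices lie on the boundary of that body. A convex hexagon has six vertices, no three of them on a line.

**Definition.** A polygon $P$ is *affine-inscribed* into a convex body $C$ if there is a non-degenerate affine transformation $A$ of the plane such that $A(P)$ is inscribed into $C$.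

Which convex hexagons $K$ are affine-inscribed into every convex body? An affine map of the plane has six coefficients, and placing six vertices on the curve $\partial C$ imposes six conditions. So one would first guess that every convex hexagon works. Let us test this.

*The regular hexagon and the square.* If $p,q$ are linearly independent, the hexagon with vertices $p,\ p+q,\ q,\ -p,\ -p-q,\ -q$ is a linear image of a regular hexagon, because the regular hexagon with $p=(1,0)$, $q=(-\frac12,\frac{\sqrt3}2)$ has this shape. Take $p=(1,-\frac12)$ and $q=(0,1)$. The vertices $(1,-\frac12),(1,\frac12),(0,1),(-1,\frac12),(-1,-\frac12),(0,-1)$ all lie on the boundary of $[-1,1]^2$. The guess survives.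

*The disc.* If $A(K)$ is inscribed into a disc $C$, then $K$ is inscribed into the ellipse $A^{-1}(C)$. Now push one vertex of a regular hexagon slightly outwards along its radius. The other five vertices have no four on a line, so they lie on only one conic, the old circle, and the sixth vertex is off it. This hexagon is not affine-inscribed into the disc. The guess is false.

*The triangle.* If $A(K)$ is inscribed into a triangle, then $K$ is inscribed into a triangle $\Delta_0$. Each closed side of $\Delta_0$ contains at most two of the six vertices, so there are at most six incidences (vertex, side). Each vertex has at least one incidence, and two if it is a corner of $\Delta_0$. Hence **each open side of $\Delta_0$ contains exactly two vertices of $K$, and no vertex of $K$ is a corner of $\Delta_0$.** The two vertices on a side span an edge of $K$, since $K$ lies on one side of that line. The three edges have disjoint vertex sets, so they are alternate edges of $K$. Now put six points on the unit circle at the angles $0^\circ,20^\circ,40^\circ,60^\circ,80^\circ,220^\circ$. The outer normals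 of the edges point in the directions $10^\circ,30^\circ,50^\circ,70^\circ,150^\circ,290^\circ$. The alternate triple $10^\circ,50^\circ,150^\circ$ lies within $70^\circ$ of the direction $80^\circ$. The other triple $30^\circ,70^\circ,290^\circ$ lies within $70^\circ$ of the direction $0^\circ$. In either case one can move in the opposite direction for ever without leaving the three half-planes, so they do not bound a triangle. This hexagon is inscribed into a disc but not affine-inscribed into any triangle.

So there are two obstructions: a hexagon that is affine-inscribed into every convex body must be inscribed into an ellipse and into a triangle. The corrected guess is that these are the only obstructions. This is Conjecture 2.17 of "PROPERTIES OF EXTREMAL CONVEX BODIES": *if a convex hexagon $K$ is inscribed into an ellipse and a triangle, then $K$ is affine-inscribed into an arbitrary convex body.* For the regular hexagon the conclusion is a theorem of Besicovitch (1948). The conjecture is true, and these notes prove it in the following form. We write $|\cdot|$ for area.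

**Theorem 1.** Let $K$ be a convex hexagon inscribed into an ellipse and into a triangle. Then $K$ is affine-inscribed into every convex body $C\subset\mathbb R^2$. The affine map can be chosen orientation-preserving, and it can also be chosen orientation-reversing.

**Theorem 2.** A convex hexagon $K$ is affine-inscribed into every convex body if and only if it is inscribed into an ellipse and into a triangle. In that case there is $c(K)>0$ such that for every convex body $C$ and each orientation there is an affine $A$ of that orientation with $A(K)$ inscribed into $C$ and $|A(K)|\ge c(K)|C|$.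

## Positions on the sides of the triangle, and the case of a parallelogram

From now on $K$ is inscribed in an ellipse $\{Q=0\}$, where $Q$ is a quadratic polynomial with $Q<0$ inside, and in a triangle $\Delta_0=V_1^0V_2^0V_3^0$. Always $\{i,j,k\}=\{1,2,3\}$, and $E_k^0$ is the line $V_i^0V_j^0$. By the count above, each open side contains exactly two vertices of $K$. The line $E_k^0$ meets the elliptical disc $\{Q\le0\}$ exactly in the chord between its two vertices, and this chord lies in the open side. Hence $Q(V_k^0)>0$ for every corner.

We use barycentric coordinates: a point is $\sum X_kV_k^0$ with $X_1+X_2+X_3=1$, and $E_k^0=\{X_k=0\}$. Multiplying lower-order terms by powers of $X_1+X_2+X_3$, we can write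
$$Q=\sum_k a_kX_k^2+b_1X_2X_3+b_2X_3X_1+b_3X_1X_2,\qquad a_k=Q(V_k^0)>0. \tag{1}$$
On the side from $V_i^0$ to $V_j^0$ put $X_i=1-u$, $X_j=u$. There $Q$ is $a_i(1-u)^2+a_ju^2+b_ku(1-u)$, whose roots $0<u_1<u_2<1$ are the two vertices of $K$. With $t=u/(1-u)$ this is $(1-u)^2(a_i+b_kt+a_jt^2)$, so the roots $t_1,t_2$ satisfy $t_1t_2=a_i/a_j$.

Let $\alpha_{ij}$ be the fraction of the side $V_i^0V_j^0$ between $V_i^0$ and the nearer vertex of $K$. Thus $u_1=\alpha_{ij}$, $1-u_2=\alpha_{ji}$ and $\alpha_{ij}+\alpha_{ji}<1$. With $\varphi(\alpha)=\alpha/(1-\alpha)$ the relation reads $\varphi(\alpha_{ij})/\varphi(\alpha_{ji})=a_i/a_j$. Multiplying around the triangle gives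
$$\varphi(\alpha_{12})\varphi(\alpha_{23})\varphi(\alpha_{31})=\varphi(\alpha_{21})\varphi(\alpha_{32})\varphi(\alpha_{13}). \tag{2}$$

For example, if $K$ is regular then all $\alpha_{ij}=\frac13$, and we may take $a_k=1$, $b_k=-\frac52$, since $(1-u)^2+u^2-\frac52u(1-u)=\frac92(u-\frac13)(u-\frac23)$.

*The parallelogram, by hand.* All parallelograms are affinely equivalent, so we need one parallelogram with all six vertices of $K$ on its boundary. Use affine coordinates in which $V_1^0=(0,0)$, $V_2^0=(1,0)$, $V_3^0=(0,1)$, and try $R=[0,1-\alpha_{23}]\times[0,1-\alpha_{32}]$. The vertices $(1-\alpha_{23},\alpha_{23})$ and $(\alpha_{32},1-\alpha_{32})$ lie on its right and top sides, since $\alpha_{23}+\alpha_{32}<1$. The vertices on the coordinate axes lie on $\partial R$ as soon as the farther ones, $(1-\alpha_{21},0)$ and $(0,1-\alpha_{31})$, do, which means $\alpha_{21}\ge\alpha_{23}$ and $\alpha_{31}\ge\alpha_{32}$. Say that corner $j$ *prefers* $i$ if $\alpha_{ji}\ge\alpha_{jk}$. We need a corner preferred by both others. Every corner prefers at least one other, so let each choose one.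 If some corner is chosen twice, we are done. Otherwise the choices form a 3-cycle, say $1\to2\to3\to1$, so that $\alpha_{12}\ge\alpha_{13}$, $\alpha_{23}\ge\alpha_{21}$, $\alpha_{31}\ge\alpha_{32}$. Since $\varphi$ is strictly increasing, (2) forces equality in all three. Then every corner prefers both others, and again we are done. The other cycle is the same with the inequalities reversed. So the corrected guess holds for parallelograms, and both hypotheses were used: the triangle for the positions, the ellipse for (2).

## Prices on caps and corners that balance the vertices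

For a general $C$ we lay a triangle $\Delta$ over $C$ and ask that each side line cut $C$ in a chord that divides the side as the vertices of $K$ divide the corresponding side of $\Delta_0$. Then the affine map $\Delta_0\to\Delta$ puts $K$ into $C$. We look for a function of $\Delta$ whose critical points are such triangles.

The areas in the picture are the three caps of $C$ outside $\Delta$ and the three corner pieces of $\Delta$ outside $C$. Move one side line, parametrized by $u\in[0,1]$ with its chord at $[u_1,u_2]$, outwards by $\varepsilon h(u)$. Here $h$ is affine, because lines must go to lines. To first order in $\varepsilon$, and up to a common factor, the corner piece at $u=0$ gains $\int_0^{u_1}h$, the cap loses $\int_{u_1}^{u_2}h$, and the corner piece at $u=1$ gains $\int_{u_2}^1h$. If these regions are paid for at prices $\mu,\nu,\mu'$ per unit area, stationarity says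
$$\mu\int_0^{u_1}h-\nu\int_{u_1}^{u_2}h+\mu'\int_{u_2}^1h=0\quad\text{for all affine }h. \tag{3}$$
For given $u_1,u_2$ these are two linear equations for three prices. So each side determines its prices up to a factor. But each corner price is shared by two sides, and the three sides must agree. The relation (2), that is, the conic, is what makes them agree. We now make this precise, and we also need the converse: the prices must determine $u_1,u_2$.

For $a,a'>0$ and $b<-2\sqrt{aa'}$ let $g_b(u)=a(1-u)^2+a'u^2+bu(1-u)$. With $t=u/(1-u)$ we have $g_b=(1-u)^2(a+bt+a't^2)$, so $g_b$ has exactly two roots $0<u_1<u_2<1$ in $(0,1)$. Conversely, two distinct roots of $g_b$ in $(0,1)$ give two distinct positive roots $t$, so $b<-2\sqrt{aa'}$. The roots $t_1<t_2$ have the fixed product $a/a'$ and the sum $-b/a'$. Hence, as $b$ decreases, $u_1$ strictly decreases and $u_2$ strictly increases. Put $\mathcal A=a+a'-b>0$ and $\delta=u_2-u_1$, so that $g_b=\mathcal A(u-u_1)(u-u_2)$, and define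
$$N(a,a',b)=\frac{1+\delta}{\mathcal A\,\delta\,u_2(1-u_1)}>0. \tag{4}$$
The substitution $u\to1-u$ shows that $N$ is symmetric in $(a,a')$. When $b$ decreases, $\mathcal A,\delta,u_2,1-u_1$ strictly increase and $(1+\delta)/\delta$ decreases. So $N$ is strictly increasing in $b$.

**Lemma 1.** Let $\mu=1/a$, $\mu'=1/a'$, $\nu=N(a,a',b)$. A pair $0<u_1<u_2<1$ satisfies (3) if and only if $u_1,u_2$ are the roots of $g_b$.

**Proof.** Write $h=H'$. Then (3) says that
$$-\mu H(0)+(\mu+\nu)H(u_1)-(\mu'+\nu)H(u_2)+\mu'H(1)=0$$
for all polynomials $H$ of degree at most $2$. The functionals supported on the four points $0,u_1,u_2,1$ that annihilate these polynomials are the multiples of the third divided difference. Its weights are the numbers $\prod_{y\ne x}(x-y)^{-1}$, namely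
$$-\frac1{u_1u_2},\qquad \frac1{u_1\delta(1-u_1)},\qquad -\frac1{u_2\delta(1-u_2)},\qquad \frac1{(1-u_1)(1-u_2)},$$
with sum $0$.

Let $u_1,u_2$ be the roots of $g_b$, and multiply these weights by $1/\mathcal A$. Since $a=g_b(0)=\mathcal Au_1u_2$ and $a'=g_b(1)=\mathcal A(1-u_1)(1-u_2)$, the end weights become $-\mu$ and $\mu'$. Since $u_2-(1-u_1)\delta=u_1+u_1\delta=u_1(1+\delta)$,
$$\frac1{\mathcal Au_1\delta(1-u_1)}-\frac1{\mathcal Au_1u_2}=\frac{u_2-(1-u_1)\delta}{\mathcal Au_1\delta(1-u_1)u_2}=\frac{1+\delta}{\mathcal A\delta u_2(1-u_1)}=\nu,$$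
so the second weight is $\mu+\nu$. The third is $-(\mu'+\nu)$ because the sum is $0$. Thus (3) holds.

Conversely, let (3) hold for $u_1,u_2$. Then its four weights are $c$ times the divided-difference weights, with $\mu=c/(u_1u_2)$, so $c>0$, and $\mu'=c/((1-u_1)(1-u_2))$. Put $\tilde{\mathcal A}=1/c$. The polynomial $\tilde{\mathcal A}(u-u_1)(u-u_2)$ takes the values $a,a'$ at $0,1$, so it equals $g_{\tilde b}$ with $\tilde b=a+a'-\tilde{\mathcal A}$. It has two roots in $(0,1)$, so $\tilde b<-2\sqrt{aa'}$. The computation above gives $\nu=N(a,a',\tilde b)$. Strict monotonicity of $N$ gives $\tilde b=b$. $\square$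

We can now fix the prices. With the $a_k,b_k$ of (1), define
$$\mu_k=\frac1{a_k},\qquad \nu_k=N(a_i,a_j,b_k),\qquad\text{labelled so that }\nu_1=\min_k\nu_k=:\nu_{\min}. \tag{5}$$
All are positive, and on the side $V_i^0V_j^0$ the vertices of $K$ are the only pair balanced by $(\mu_i,\nu_k,\mu_j)$.

*Two examples.* If $a=a'=1$ then $u_1+u_2=1$, and (3) with $h\equiv1$ gives $\nu=(1-\delta)/\delta$. For the regular hexagon $\delta=\frac13$, so $\mu_k=1$ and $\nu_k=2$.

The second example, called $K_*$, has $a_1=a_2=a_3=1$ and centered chords of lengths $\delta_1=\frac45$, $\delta_2=\delta_3=\frac1{10}$. Since $1=\mathcal Au_1u_2=\mathcal A(1-\delta^2)/4$, this means $\mathcal A_1=\frac{1100}{99}$, $\mathcal A_2=\mathcal A_3=\frac{400}{99}$ and $b_k=2-\mathcal A_k$. Is $\{Q=0\}$ an ellipse? On directions with $d_1+d_2+d_3=0$ we have $\sum d_k^2=-2\sum_{i<j}d_id_j$, so the quadratic part of $Q$ is $-\mathcal A_1d_2d_3-\mathcal A_2d_3d_1-\mathcal A_3d_1d_2$. Substituting $d_1=-d_2-d_3$ gives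
$$\mathcal A_3d_2^2+\mathcal A_2d_3^2+(\mathcal A_2+\mathcal A_3-\mathcal A_1)d_2d_3=\tfrac1{99}(400d_2^2-300d_2d_3+400d_3^2),$$
which is positive definite. As $Q$ takes negative values, $\{Q=0\}$ is an ellipse, and the six points are the vertices of a convex hexagon satisfying our hypotheses. Its prices are $\mu_k=1$, $\nu_1=\frac14$, $\nu_2=\nu_3=9$.

## The priced symmetric difference of a body and a triangle

A convex body is *strictly convex* if its boundary contains no segment, and *smooth* if every boundary point has a unique supporting line. A line *cuts* $C$ if it meets $\operatorname{int}C$. A line that meets $C$ without cutting it *supports* $C$. For a labelled triangle $\Delta=(V_1,V_2,V_3)$, $E_k$ is the line $V_iV_j$, $H_k$ is the closed half-plane bounded by $E_k$ that contains $\Delta$, and $H_k^-$ is the opposite closed half-plane.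

**Definition.** Let $C$ be strictly convex and smooth. $\mathcal T=\mathcal T(C)$ is the set of non-degenerate labelled triangles with
$$\emptyset\ne E_k\cap C\subset[V_i,V_j],\qquad k=1,2,3.$$
For $\Delta\in\mathcal T$ put $C_\Delta=C\cap\Delta$, $D_k=\operatorname{conv}(\{V_k\}\cup C_\Delta)\setminus C\subset\Delta$, and
$$F(\Delta)=F_C(\Delta)=\sum_k\nu_k|C\cap H_k^-|+\sum_k\mu_k|D_k|. \tag{6}$$

*Example.* Let $C$ be the unit disc and $\Delta$ a concentric equilateral triangle whose side lines have distance $d$ from the center. The half-chord is $\sqrt{1-d^2}$ and the half-side is $\sqrt3d$, so $\Delta\in\mathcal T$ if and only if $\frac12\le d\le1$. A cap has area $\arccos d-d\sqrt{1-d^2}$. With the prices $\mu_k=1$, $\nu_k=2$ of the regular hexagon, and since the corner pieces make up $\Delta\setminus C$,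
$$F=9\bigl(\arccos d-d\sqrt{1-d^2}\bigr)+3\sqrt3\,d^2-\pi,\qquad \frac{dF}{dd}=-18\sqrt{1-d^2}+6\sqrt3\,d .$$
The derivative is increasing and vanishes only at $d=\frac{\sqrt3}2$, which is exactly the position in which the sides carry the vertices of an inscribed regular hexagon. There $F=\frac\pi2$.

The next lemma says that a corner piece can be computed from any two touching points. In particular it does not change when the opposite side moves.

**Lemma 2.** For $\Delta\in\mathcal T$ and *any* $z\in E_i\cap C$, $z'\in E_j\cap C$: $D_k=\operatorname{conv}\{V_k,z,z'\}\setminus C$.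

**Proof.** If $V_k\in C$, both sets are empty. Let $V_k\notin C$. The inclusion $\supset$ holds since $z,z'\in C_\Delta$. Let $x=(1-t)V_k+tc\in D_k$ with $c\in C_\Delta$. The points $z,z'\ne V_k$ lie on the two sides of $\Delta$ at $V_k$, so the ray from $V_k$ through $c$ meets $[z,z']\subset C$ at a point $w$. If $x$ were beyond $w$ on this ray, then $x\in[w,c]\subset C$, a contradiction. So $x\in[V_k,w]$, which lies in $\operatorname{conv}\{V_k,z,z'\}$. $\square$

Choosing $z_k\in E_k\cap C$ for all $k$, the three triangles $\operatorname{conv}\{V_k,z_i,z_j\}$ together with $\operatorname{conv}\{z_1,z_2,z_3\}\subset C$ tile $\Delta$. So $\Delta\setminus C$ is the union of $D_1,D_2,D_3$, which overlap only in null sets. Thus $F$ is a priced version of the area of the symmetric difference of $C$ and $\Delta$.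

We want to minimize $F$. The next lemma shows that minimizing sequences converge once $F$ is strictly below $\nu_{\min}|C|$. The *Hausdorff distance* of two compact sets is the least $r$ such that each lies in the closed $r$-neighborhood of the other.

**Lemma 3.** (i) $F(\Delta)\ge\nu_{\min}(|C|-|C_\Delta|)$.

(ii) If $\kappa\in(0,1)$ and $F(\Delta)\le(1-\kappa)\nu_{\min}|C|$, then $|\Delta|\ge|C_\Delta|\ge\kappa|C|$ and $\operatorname{dist}(V_k,C)\le\frac{2\operatorname{diam}C}\kappa\bigl(1+\frac{\nu_{\min}}{\mu_k}\bigr)$.

(iii) $\mathcal S_\kappa=\mathcal S_\kappa(C)=\{\Delta\in\mathcal T:F(\Delta)\le(1-\kappa)\nu_{\min}|C|\}$ is compact and $F$ is continuous on it.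

**Proof.** (i) $C\setminus\Delta\subset\bigcup_kH_k^-$.

(ii) The first claim follows from (i). For the second let $R=\operatorname{dist}(V_k,C)>0$ and $d=\operatorname{diam}C$. As $C_\Delta$ has area at least $\kappa|C|$ and diameter at most $d$, its width in every direction is at least $w=\kappa|C|/d$. Pick $c\in C_\Delta$, and let $a,b\in C_\Delta$ be extremal in the two directions orthogonal to $V_k-c$. The triangles $V_kca$ and $V_kcb$ lie on different sides of the line $V_kc$. They have the common base $|V_k-c|\ge R$ and heights with sum at least $w$, so their total area is at least $\frac12Rw$. They lie in $\operatorname{conv}(\{V_k\}\cup C_\Delta)$, so $|D_k|\ge\frac12Rw-|C|$. Combining this with $\mu_k|D_k|\le F(\Delta)\le\nu_{\min}|C|$ gives $\frac12Rw\le|C|(1+\nu_{\min}/\mu_k)$, which is the claim.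

(iii) Let $\Delta_n\in\mathcal S_\kappa$, with corners $V_k^n$, side lines $E_k^n$ and half-planes $H_k^n$. By (ii) the corners are bounded, so after passing to a subsequence $\Delta_n\to\Delta$ with $|\Delta|\ge\kappa|C|>0$.

*The limit is in $\mathcal T$.* Limits of points of $E_k^n\cap C$ lie in $E_k\cap C$, so $E_k\cap C\ne\emptyset$. Let $z\in E_k\cap C$. We show that $z$ is a limit of points of $E_k^n\cap C$. If $E_k$ cuts $C$, pick $m\in E_k\cap\operatorname{int}C$. All points of $[m,z]$ other than $z$ are in $\operatorname{int}C$. Each of them is a limit of points of $E_k^n$, which are in $C$ for large $n$. Hence $z$ is such a limit too. If $E_k$ supports $C$, then $E_k\cap C=\{z\}$ by strict convexity, and any $z_n\in E_k^n\cap C$ converge to $z$. In both cases $z$ is a limit of points of $[V_i^n,V_j^n]$, so $z\in[V_i,V_j]$.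

*Continuity.* The indicator functions of $H_k^{n,-}$ and $\Delta_n$ converge off the lines $E_k$. So dominated convergence gives $|C\cap H_k^{n,-}|\to|C\cap H_k^-|$ and $|C_{\Delta_n}|\to|C_\Delta|$, and $|C_\Delta|\ge\kappa|C|>0$. Next, $C_{\Delta_n}\to C_\Delta$ in the Hausdorff distance. Indeed, limit points of $c_n\in C_{\Delta_n}$ lie in $C_\Delta$. Conversely, if $c\in C_\Delta$ and $m\in\operatorname{int}C_\Delta$, every point of $[m,c]$ except possibly $c$ lies in $C\cap\operatorname{int}\Delta$, hence in $C_{\Delta_n}$ for large $n$, so $c$ is a limit of points of $C_{\Delta_n}$. Since $\operatorname{conv}(\{V_k\}\cup C_\Delta)\cap C=C_\Delta$, we have $|D_k|=|\operatorname{conv}(\{V_k\}\cup C_\Delta)|-|C_\Delta|$. The first term is the area of a convex set that depends continuously on $n\to\infty$, so these areas converge. Thus $F(\Delta_n)\to F(\Delta)$, and $\Delta\in\mathcal S_\kappa$. $\square$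

## A minimizing triangle carries a copy of $K$

**Proposition A.** Let $C$ be strictly convex and smooth, $\kappa\in(0,1)$, and suppose some $\Delta'\in\mathcal T(C)$ has $F(\Delta')\le(1-\kappa)\nu_{\min}|C|$. Then there is an affine $A$ with $A(K)$ inscribed in $C$, $A(\Delta_0)\in\mathcal S_\kappa$, and $A(\Delta_0)$ (labelled) having the orientation of $\Delta'$.

**Step 1: the minimizer.** The triangles of $\mathcal S_\kappa$ with the orientation of $\Delta'$ form a non-empty compact set. Let $\Delta$ minimize $F$ on it. Then no triangle of $\mathcal T$ of this orientation has smaller $F$, because it would belong to $\mathcal S_\kappa$. By Lemma 3, $|C_\Delta|>0$. Consequently, if $E_k$ supports $C$, then $C\subset H_k$, and $E_k\cap C$ is a single point by strict convexity. All that follows is symmetric under relabelling (the role of $\nu_1$ as the minimum is not used), so statements proved for particular indices hold for all. We always take $\varepsilon$ small enough that perturbed triangles are non-degenerate with the orientation of $\Delta$.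

We would like to read off (3) from the vanishing of the first derivative. For this, all small perturbations must stay in $\mathcal T$ and the derivative must exist. Both can fail if a side line only touches $C$, or if a corner lies on $C$. Steps 3, 4 and 5 exclude these situations, each time by a one-sided perturbation that lowers $F$.

**Step 2: the first-order formula.** The purpose of this step is to differentiate $F$ when $E_1$ moves. Use Cartesian coordinates $(x,y)$ with $E_1=\{y=0\}$, $H_1=\{y\le0\}$, $V_2=(q,0)$, $V_3=(p,0)$, $q<p$, and $E_1\cap C=[\sigma_1,\sigma_2]\times\{0\}\subset[q,p]\times\{0\}$. For an affine function $h=h(x)$ let $H_1^\varepsilon=\{y\le\varepsilon h(x)\}$ with boundary line $E_1^\varepsilon$. Keep $E_2,E_3$, and call the new triangle $\Delta_\varepsilon$, with corners $V_1$, $V_2^\varepsilon\in E_3$, $V_3^\varepsilon\in E_2$.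

Suppose that $E_1$ cuts $C$, that $\Delta_\varepsilon\in\mathcal T$ for the considered small $\varepsilon$ (either all small $|\varepsilon|$ or all small $\varepsilon>0$), and that there are $w'\in E_3\cap C$ with $w'\ne V_2$ and $w''\in E_2\cap C$ with $w''\ne V_3$. Then, with one-sided derivatives in the second case,
$$\frac d{d\varepsilon}F(\Delta_\varepsilon)\Big|_0=\mu_2\int_q^{\sigma_1}h-\nu_1\int_{\sigma_1}^{\sigma_2}h+\mu_3\int_{\sigma_2}^ph. \tag{7}$$

We use the following slicing remark. Let $G$ be a measurable set whose part between $E_1$ and $E_1^\varepsilon$ stays in a fixed bounded set, and suppose that for all but finitely many $x$ the point $(x,0)$ is interior to $G$ or interior to the complement of $G$. Then passing from $\{y\le0\}$ to $\{y\le\varepsilon h\}$ changes the area of the part of $G$ below the line by $\varepsilon\int_{\{x:(x,0)\in G\}}h+o(\varepsilon)$. Indeed, for such $x$ the signed length gained on the vertical line over $x$, divided by $\varepsilon$, equals $h(x)$ or $0$ for all small $\varepsilon$. It is bounded by $|h(x)|$ on a bounded interval, so Fubini and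 dominated convergence apply.

The sets $C\cap H_2^-$ and $C\cap H_3^-$ do not change, and $D_1$ does not change by Lemma 2. For $x\in(\sigma_1,\sigma_2)$ the point $(x,0)$ is in $\operatorname{int}C$, because $E_1$ cuts $C$. For $x\notin[\sigma_1,\sigma_2]$ it is outside the closed set $C$. The remark with $G=C$ gives $\frac d{d\varepsilon}|C\cap H_1^{\varepsilon,-}|=-\int_{\sigma_1}^{\sigma_2}h$ at $0$.

For $D_2$ choose $w\in E_1\cap\operatorname{int}C$. Then $w$ lies in the open segment $(V_2,V_3)$. Since $w'\notin E_1$, the point $V_2$ is not on the line $ww'$. Let $P$ be the closed half-plane bounded by $ww'$ that contains $V_2$. The point $w^\varepsilon$ of $E_1^\varepsilon$ on the line $ww'$ tends to $w$, so it lies in $C$. By Lemma 2, $D_2^\varepsilon=\operatorname{conv}\{V_2^\varepsilon,w^\varepsilon,w'\}\setminus C$. This triangle is bounded by the lines $E_1^\varepsilon,E_3,ww'$, and $w'\in H_1^\varepsilon$, $w^\varepsilon\in H_3$, $V_2^\varepsilon\in P$. So the triangle is $H_1^\varepsilon\cap H_3\cap P$, and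
$$D_2^\varepsilon=H_1^\varepsilon\cap G,\qquad G=(H_3\cap P)\setminus C,$$
with $G$ independent of $\varepsilon$, and all the sets $H_1^\varepsilon\cap G$ lie inside a fixed bounded set. Here $E_1\cap H_3\cap P=[V_2,w]$, and the only points of $E_1$ that can be boundary points of $G$ are $V_2$, $w$ and the two points of $E_1\cap\partial C$. The slicing remark gives $\frac d{d\varepsilon}|D_2^\varepsilon|=\int_{E_1\cap G}h=\int_q^{\sigma_1}h$ at $0$. In the same way, with $w''$, $\frac d{d\varepsilon}|D_3^\varepsilon|=\int_{\sigma_2}^ph$. This proves (7).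

**Step 3: no corner is a tangency point of one of its side lines.** Suppose $E_2$ supports $C$ at $V_3$. We tilt $E_2$ about $V_3$ into $C$. Here $C\subset H_2$, $E_2\cap C=\{V_3\}$ and $V_1\notin C$. Use coordinates with $E_2=\{y=0\}$, $H_2=\{y\le0\}$, $V_1=(0,0)$, $V_3=(L,0)$, $L>0$. Replace $H_2$ by $H_2^\varepsilon=\{y\le\varepsilon(x-L)\}$ with $\varepsilon>0$, keeping $E_1,E_3$.

*The new triangle is in $\mathcal T$.* By smoothness $E_2^\varepsilon$ is not a supporting line at $V_3$, so it cuts $C$. For $x>L$ it is outside $H_2\supset C$, so the chord runs from $V_3$ to a point with $x<L$. As $\varepsilon\to0$ the chord shrinks to $E_2\cap C=\{V_3\}$. The corner $V_1^\varepsilon\in[V_1,V_2]$ tends to $V_1\notin C$. So $E_3\cap C\subset[V_1^\varepsilon,V_2]$ and $E_2^\varepsilon\cap C\subset[V_1^\varepsilon,V_3]$. The data $E_1,V_2,V_3$ are unchanged. Hence $\Delta_\varepsilon\in\mathcal T$, and $\Delta_\varepsilon\subset\Delta$.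

*The cost.* The cap $C\cap H_2^{\varepsilon,-}$ lies in the wedge $\varepsilon(x-L)\le y\le0$, $x\le L$, and shrinks to $V_3$. Its height is $O(\varepsilon)$ and its extent in $x$ is $o(1)$, so its area is $o(\varepsilon)$. The other two caps are unchanged. $D_3=\emptyset$ before and after, since $V_3\in C$. $D_2$ is unchanged by Lemma 2.

*The gain.* $V_1^\varepsilon$ lies between $V_1$ and a point of $E_3\cap C$, so $V_1^\varepsilon\in\operatorname{conv}(\{V_1\}\cup C_\Delta)$. Also $C_{\Delta_\varepsilon}\subset C_\Delta$. Hence $D_1^\varepsilon\subset D_1\cap H_2^\varepsilon$. As $V_3\in C_\Delta$, the set $D_1\setminus H_2^\varepsilon$ contains, up to a null set, $\operatorname{conv}\{V_1,V_1^\varepsilon,V_3\}\setminus C$. This triangle has base $L$ and height $\varepsilon L+o(\varepsilon)$, so its area is $\frac12\varepsilon L^2+o(\varepsilon)$. It lies in $H_2^{\varepsilon,-}$, where $C$ has area only $o(\varepsilon)$, so the area left after removing $C$ is at least $\frac12\varepsilon L^2-o(\varepsilon)$.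

So $F(\Delta_\varepsilon)<F(\Delta)$ for small $\varepsilon>0$, a contradiction.

**Step 4: no corner lies in $C$.** Suppose $V_3\in C$. Then $V_3\in\partial C$, since $V_3\in\operatorname{int}C$ would violate $E_1\cap C\subset[V_2,V_3]$. By Step 3, $E_1$ and $E_2$ both cut $C$, so in the coordinates of Step 2 we have $\sigma_2=p$ and $\sigma_1<p$. If $q<\sigma_1$ (so $V_2\notin C$), take $h=x-\sigma_1$. If $q=\sigma_1$ (so $V_2\in C$, and $E_3$ cuts $C$ by Step 3), take $h\equiv1$. Let $\varepsilon>0$.

*The new triangle is in $\mathcal T$.* As $h(p)>0$, $V_3^\varepsilon\in E_2$ lies beyond $V_3$ as seen from $V_1$. Hence $V_3^\varepsilon\notin C$ and $E_2\cap C\subset[V_1,V_3]\subset[V_1,V_3^\varepsilon]$. The segment $E_1^\varepsilon\cap C$ avoids $V_3^\varepsilon$ and contains points near the midpoint of $[\sigma_1,p]\times\{0\}$, so it lies on the $V_2^\varepsilon$-side of $V_3^\varepsilon$. Now look at $V_2$. If $q=\sigma_1$, then $h(q)>0$ and the same argument applies. If $q<\sigma_1$, then $V_2\notin C$ and $V_2^\varepsilon\to V_2$. So $V_2^\varepsilon\notin C$, the compact set $E_3\cap C\subset[V_1,V_2]$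 misses $V_2$ and is contained in $[V_1,V_2^\varepsilon]$, and $E_1^\varepsilon\cap C$, being connected, lies on the $V_3^\varepsilon$-side of $V_2^\varepsilon$.

*The derivative.* The points required for (7) exist. On $E_2$ take $w''$ in the interior of the chord. On $E_3$ take $w'$ in the interior of the chord if $E_3$ cuts $C$, and otherwise the tangency point, which is not $V_2$ by Step 3. By (7) the one-sided derivative is
$$\mu_2\int_q^{\sigma_1}(x-\sigma_1)\,dx-\nu_1\int_{\sigma_1}^p(x-\sigma_1)\,dx<0,\qquad\text{respectively}\qquad-\nu_1(p-q)<0.$$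
This is a contradiction.

**Step 5: every $E_k$ cuts $C$.** Suppose $E_1$ supports $C$, at $(y_*,0)$ say. By Step 4, $q<y_*<p$. Also $C\subset H_1$. We push $E_1$ inwards: $h\equiv-1$, $\varepsilon>0$. The line $y=-\varepsilon$ cuts $C$ in a chord tending to $(y_*,0)$. The corners $V_2,V_3$ are not in $C$, and $V_2^\varepsilon\to V_2$, $V_3^\varepsilon\to V_3$. So $\Delta_\varepsilon\in\mathcal T$, and $\Delta_\varepsilon\subset\Delta$. The set $C\cap H_1^{\varepsilon,-}$ has height at most $\varepsilon$ and shrinks to $(y_*,0)$, so its area is $o(\varepsilon)$. $D_1$ and the other caps are unchanged. As in Step 3, $V_2^\varepsilon$ lies between $V_2$ and a point of $E_3\cap C$, so $D_2^\varepsilon\subset D_2\cap H_1^\varepsilon$. By Lemma 2, $D_2=\operatorname{conv}\{V_2,(y_*,0),z'\}\setminus C$ with $z'\in E_3\cap C$, $z'\ne V_2$. For every $x\in(q,y_*)$ the point $(x,0)$ is not in the closed set $C$, so $D_2$ contains $(x,-t)$ for all sufficiently small $t>0$. By Fubini and dominated convergence $|D_2\setminus H_1^\varepsilon|\ge\varepsilon(y_*-q)-o(\varepsilon)$. Similarly $|D_3\setminus H_1^\varepsilon|\ge\varepsilon(p-y_*)-o(\varepsilon)$.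 So $F$ decreases, a contradiction.

**Step 6: balance on each side.** All $E_k$ cut $C$ and no corner is in $C$, so $q<\sigma_1<\sigma_2<p$, and likewise on the other sides. For every affine $h$ and all small $|\varepsilon|$ we have $\Delta_\varepsilon\in\mathcal T$: the chord $E_1^\varepsilon\cap C$ is close to $E_1\cap C$, which stays away from the corners, and the compact sets $E_2\cap C$, $E_3\cap C$ miss $V_3$, $V_2$. The points $w',w''$ exist because $E_2,E_3$ cut $C$. So the two-sided derivative (7) exists, and it vanishes by minimality. The same holds for $E_2,E_3$. After affine reparametrization of each side to $[0,1]$ this is (3) with prices $(\mu_i,\nu_k,\mu_j)$. By Lemma 1 the two points of $E_k\cap\partial C$ divide $[V_i,V_j]$ exactly as the vertices of $K$ divide $[V_i^0,V_j^0]$. The affine map $A$ with $A(V_k^0)=V_k$ for $k=1,2,3$ therefore maps all vertices of $K$ into $\partial C$, and $A(\Delta_0)=\Delta\in\mathcal S_\kappa$. $\square$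

## The barrier $\nu_{\min}|C|$, and where inscribed triangles fail

It remains to find a triangle with $F<\nu_{\min}|C|$. This is a real requirement: take points $V_2,V_1,V_3$ in this order on a short arc of $\partial C$. The triangle is in $\mathcal T$, all $D_k$ are empty, and as the arc shrinks to a point $F\to\nu_1|C|=\nu_{\min}|C|$. So minimizing sequences may degenerate unless some triangle does strictly better.

The first candidates are inscribed triangles, with $V_1,V_2,V_3\in\partial C$. Then $E_k\cap C=[V_i,V_j]$, so $\Delta\in\mathcal T$, and all $D_k$ are empty. The caps $c_k=|C\cap H_k^-|$ overlap only in corners: a supporting line of $C$ at $V_k$ separates $C$ from the cone opposite to $\Delta$ at $V_k$, and touches $C$ only at $V_k$. So $|C|=c_1+c_2+c_3+|\Delta|$ and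
$$F(\Delta)-\nu_1|C|=(\nu_2-\nu_1)c_2+(\nu_3-\nu_1)c_3-\nu_1|\Delta|.$$
If $\nu_1=\nu_2=\nu_3$, as for the regular hexagon, this is $-\nu_1|\Delta|<0$ for every inscribed triangle, and Proposition A already finishes the case of strictly convex smooth $C$.

If the $\nu_k$ differ, this approach stops. Take $K_*$, with $\nu_1=\frac14$ and $\nu_2=\nu_3=9$, and let $C$ be the unit disc. Let the caps $2,3$ have central angles $\theta_2=\sigma+\tau$, $\theta_3=\sigma-\tau$ with $0<\sigma<\pi$. A cap of angle $\theta$ has area $\frac12(\theta-\sin\theta)$, so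
$$c_2+c_3=\sigma-\sin\sigma\cos\tau\ge\sigma-\sin\sigma,\qquad|\Delta|=\sin\sigma\cos\tau-\sin\sigma\cos\sigma\le\sin\sigma(1-\cos\sigma)\le\frac{\sigma^3}2 .$$
Moreover $\sigma-\sin\sigma\ge\frac{\sigma^3}6\bigl(1-\frac{\sigma^2}{20}\bigr)\ge\frac{\sigma^3}{12}$, since $\sigma^2<10$. Hence $c_2+c_3\ge\frac16|\Delta|$, and
$$F(\Delta)-\nu_1|C|=\tfrac{35}4(c_2+c_3)-\tfrac14|\Delta|\ge\tfrac{29}{24}|\Delta|>0 .$$
No inscribed triangle gets below the barrier. The caps over $E_2,E_3$ are too expensive, so the corners must leave $C$ and be paid for at the prices $\mu_k$, and then the sign of $F(\Delta)-\nu_1|C|$ is no longer visible.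

The way past this point is to look near a boundary point of $C$, in a position where $C$ lies almost entirely beyond $E_1$. Since $\nu_1|C\cap H_1^-|=\nu_1|C|-\nu_1|C\cap H_1|$, the difference $F-\nu_1|C|$ only involves the boundary curve near that point. For a parabola there is a distinguished position of the triangle. Lower $b_1$ in $Q$, keeping everything else, until the ellipse opens up into a parabola. On $E_2$ and $E_3$ nothing changes, and on $E_1$ the balancing price drops from $\nu_1$ to some $\rho_0<\nu_1$. At the price $\rho_0$ the position is critical, and the scaling of the parabola will show that its functional is exactly $0$. Returning to the true price $\nu_1>\rho_0$ makes it negative. An arbitrary convex boundary will then be compared with the parabola by averaging.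

## The ellipse opened into a parabola

**Lemma 4.** There are $b^0<b_1$ and affine coordinates $(x,y)$ such that, with $\rho_0:=N(a_2,a_3,b^0)$:

1. $\rho_0<\nu_1$, and $\Pi:=\{Q_0\le0\}=\{y\ge x^2/2\}$, where $Q_0=Q+(b^0-b_1)X_2X_3$.
2. $E_k^0=\{y=L_k(x)\}$ with $L_k$ affine, and $\Delta_0=\{\max(L_2,L_3)\le y\le L_1\}$. With $q=x(V_2^0)$, $p=x(V_3^0)$, $v=x(V_1^0)$, the lines $E_1^0,E_3^0,E_2^0$ meet $\partial\Pi$ at abscissae $\{\xi_1,\xi_6\},\{\xi_2,\xi_3\},\{\xi_4,\xi_5\}$ respectively, and
$$q<\xi_1<\xi_2<\xi_3<v<\xi_4<\xi_5<\xi_6<p. \tag{8}$$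
3. On the three sides, (3) holds, in the coordinate $x$ and with the above points, with prices $(\mu_2,\rho_0,\mu_3)$ on $E_1^0$ over $[q,p]$, $(\mu_2,\nu_3,\mu_1)$ on $E_3^0$ over $[q,v]$, and $(\mu_1,\nu_2,\mu_3)$ on $E_2^0$ over $[v,p]$.

*Example.* For the regular hexagon, $b^0=-16$ works: with $\sigma=X_2+X_3$ and $\tau=X_3-X_2$ one finds $Q_0=1-\frac92\sigma+\frac92\tau^2$. Put $x=3\tau$, $y=\frac92\sigma-1$, so that $Q_0=\frac{x^2}2-y$. Then $V_1^0=(0,-1)$, $V_2^0=(-3,\frac72)$, $V_3^0=(3,\frac72)$, so $L_1=\frac72$, $L_2=-1+\frac32x$, $L_3=-1-\frac32x$. The equation $\frac{x^2}2=-1+\frac32x$ has the roots $1,2$, so the abscissae $q<\xi_1<\dots<p$ are $-3,-\sqrt7,-2,-1,\,0,\,1,2,\sqrt7,3$. Balance on $E_1^0$ with $h\equiv1$ reads $2(3-\sqrt7)=2\sqrt7\rho_0$, so $\rho_0=\frac3{\sqrt7}-1\approx0.13$, which is less than $\nu_1=2$.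

**Proof of Lemma 4. Step 1: choice of $b^0$.** For $b\le b_1$ let $Q_b=Q+(b-b_1)X_2X_3$, with quadratic part $\psi_b$, a quadratic form on the directions $\{X_1+X_2+X_3=0\}$. The form $\psi_{b_1}$ is positive definite, since $Q<0$ inside the ellipse $\{Q=0\}$. Since $\psi_b(-2,1,1)\to-\infty$ as $b\to-\infty$, and positive definiteness is an open condition, there is a largest $b^0<b_1$ at which $\psi_b$ is not positive definite. There $\psi_{b^0}$ is positive semidefinite and singular. It is non-zero, because $\psi_{b^0}(0,1,-1)=a_2+a_3-b^0>a_2+a_3-b_1=\psi_{b_1}(0,1,-1)>0$. Monotonicity of $N$ gives $\rho_0<\nu_1$.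

**Step 2: the side lines and $\Pi$.** On each side line $Q_0$ has positive leading coefficient and two roots in the open side. On $E_1^0$ this is the discussion of $g_b$ with $b^0<b_1<-2\sqrt{a_2a_3}$. On $E_2^0,E_3^0$ it holds because $Q_0=Q$ there. Hence $\Pi\cap E_k^0$ is a segment contained in the open side, and $Q_0(V_k^0)=a_k>0$. Lemma 1 gives item 3 once item 2 is known.

**Step 3: $\Pi$ is a parabola.** Since $\psi_{b^0}$ has rank one, we can choose affine coordinates $(x,y')$ with $Q_0=\frac{x^2}2+\alpha x+\beta y'+\gamma$. Suppose $\beta=0$. Then $\{Q_0<0\}$ is a strip in $x$, and the corners, where $Q_0>0$, are outside it. Two corners lie on the same side of the strip, and the side joining them misses it. This contradicts that $Q_0<0$ somewhere on every side. So $\beta\ne0$. Put $y=-(\alpha x+\beta y'+\gamma)$. Then $Q_0=\frac{x^2}2-y$ and $\Pi=\{y\ge\frac{x^2}2\}$.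

**Step 4: $\Pi\cap H_2^-$, $\Pi\cap H_3^-$ and $\Pi\cap H_1$ are bounded.** (The half-planes are those of $\Delta_0$.) This step decides on which side of each line the triangle lies. Let $z\in\Pi$ with $X_2(z)\le0$, and let $m\in\Pi\cap E_2^0$, so that $X_1(m),X_3(m)>0$. Then $[m,z]\subset\Pi\cap\{X_2\le0\}$. If $X_1(z)\le0$ or $X_3(z)\le0$, then $[m,z]$ contains a point of $\Pi\cap E_1^0$ or $\Pi\cap E_3^0$. Such a point lies in an open side on which $X_2>0$, a contradiction. So $X_3(z)>0$ and $X_2X_3\le0$ at $z$. Hence $Q(z)=Q_0(z)+(b_1-b^0)X_2X_3\le0$, so $z$ lies in the elliptical disc, which is bounded. The same argument with $2$ and $3$ exchanged works for $X_3\le0$. Hence $\Pi\cap H_1\subset\Delta_0\cup(\Pi\cap H_2^-)\cup(\Pi\cap H_3^-)$ is bounded too.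

**Step 5: the order of the abscissae.** Each $E_k^0$ meets the parabola $\partial\Pi$ twice, so it is not vertical, and it is a graph $y=L_k(x)$. As $\Pi\cap\{y\ge L_k\}$ is unbounded, Step 4 forces $H_1=\{y\le L_1\}$, $H_2=\{y\ge L_2\}$, $H_3=\{y\ge L_3\}$. This is the description of $\Delta_0$ in item 2. Since $E_1^0$ is not vertical, $q\ne p$. Replacing $x$ by $-x$ if needed, $q<p$. Now $L_1-L_3$ vanishes at $q$. It is positive at $p$, because $V_3^0\in E_1^0$ lies in $H_3$ and not on $E_3^0$. It is positive at $v$, because $V_1^0\in E_3^0$ lies in $H_1$ and not on $E_1^0$. So $L_1>L_3$ exactly for $x>q$, and $v>q$. Similarly $L_1>L_2$ exactly for $x<p$, and $v<p$. As the chords lie in the open sides, $\xi_2,\xi_3\in(q,v)$, $\xi_4,\xi_5\in(v,p)$, $\xi_1,\xi_6\in(q,p)$. At $\xi_2,\dots,\xi_5$ the value $\frac{x^2}2$ equals $L_3(x)$ or $L_2(x)$, which is less than $L_1(x)$, so these points lie in $(\xi_1,\xi_6)$. $\square$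

Now we write down $F-\nu_1|C|$ for a triangle attached in this position to an arbitrary lower boundary curve $y=f(x)$. For $f\in C[q,p]$ let $L_3=L_3[f]$ be the affine function agreeing with $f$ at $\xi_2,\xi_3$, let $L_2=L_2[f]$ agree with $f$ at $\xi_4,\xi_5$, and let $L_1=L_1[f]$ be the affine function with $L_1(q)=L_3(q)$, $L_1(p)=L_2(p)$. They depend linearly and continuously on $f$. Put
$$\begin{aligned}\hat F(f)=&-\nu_1\int_q^p(L_1-f)_++\mu_2\int_q^{\xi_2}\bigl(\min(f,L_1)-L_3\bigr)+\mu_3\int_{\xi_5}^p\bigl(\min(f,L_1)-L_2\bigr)\\&+\mu_1\int_{\xi_3}^{\xi_4}\bigl(f-\max(L_2,L_3)\bigr)+\nu_3\int_{\xi_2}^{\xi_3}(L_3-f)+\nu_2\int_{\xi_4}^{\xi_5}(L_2-f).\end{aligned} \tag{9}$$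
Since $-(\cdot)_+$, $\min$ and $-\max$ of expressions linear in $f$ are concave, and all prices are positive, $\hat F$ is **concave**. It is also Lipschitz in the sup-norm and positively homogeneous of degree 1. It is invariant under adding affine functions to $f$, because all three lines then shift by the same function. The price of cap 1, which is the only one to enter with a minus sign, multiplies $-(L_1-f)_+$; this is what saves concavity.

**Lemma 5.** $\hat F(x^2/2)<0$.

**Proof. Step 1: an auxiliary function with the price $\rho_0$.** Let $f=\frac{x^2}2$. The lines above are then the $L_k$ of Lemma 4. Fix $c_3\in(\xi_2,\xi_3)$ and $c_2\in(\xi_4,\xi_5)$. For $t$ near $1$ let $L_k^t(x)=t^2L_k(x/t)$, which is $L_k$ carried along by the map $(x,y)\mapsto(tx,t^2y)$ that preserves the parabola. Let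
$$\begin{aligned}\Phi(t)=&-\rho_0\int(L_1^t-f)_++\nu_2\int(L_2^t-f)_++\nu_3\int(L_3^t-f)_++\mu_1\int_{c_3}^{c_2}\bigl(f-\max(L_2^t,L_3^t)\bigr)_+\\&+\mu_2\int_{-\infty}^{c_3}\bigl(\min(f,L_1^t)-L_3^t\bigr)_++\mu_3\int_{c_2}^\infty\bigl(\min(f,L_1^t)-L_2^t\bigr)_+ .\end{aligned}$$

**Step 2: the value at $t=1$.** We have $f\le L_3$ exactly on $[\xi_2,\xi_3]$, $f\le L_2$ exactly on $[\xi_4,\xi_5]$, $f\le L_1$ exactly on $[\xi_1,\xi_6]$, $L_1<L_3$ for $x<q$, and $L_1<L_2$ for $x>p$. So the $\mu_1$-integrand vanishes on $[c_3,\xi_3]$ and $[\xi_4,c_2]$ and is $f-\max(L_2,L_3)$ on $[\xi_3,\xi_4]$. The $\mu_2$-integrand vanishes for $x<q$ and on $[\xi_2,c_3]$, and equals $\min(f,L_1)-L_3$ on $[q,\xi_2]$. The $\mu_3$-integrand is analogous. Hence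
$$\Phi(1)=\hat F(f)+(\nu_1-\rho_0)\int(L_1-f)_+. \tag{10}$$

**Step 3: scaling.** Substitute $x=tx'$ and use $L_k^t(tx')=t^2L_k(x')$, $f(tx')=t^2f(x')$. Then $\Phi(t)$ equals $t^3$ times the expression for $\Phi(1)$ with $c_3,c_2$ replaced by $c_3/t,c_2/t$. For $t$ near $1$ these lie in $(\xi_2,\xi_3)$, $(\xi_4,\xi_5)$, and Step 2 does not depend on the choice of such points. So $\Phi(t)=t^3\Phi(1)$ and $\Phi'(1)=3\Phi(1)$.

**Step 4: the derivative vanishes.** Let $h_k=\partial_tL_k^t|_{t=1}$. If $L_k(x)=\alpha_kx+\beta_k$ then $L_k^t(x)=\alpha_ktx+\beta_kt^2$, so $h_k$ is affine. For $t$ near $1$ all integrands vanish outside a fixed bounded interval and are Lipschitz in $t$ uniformly in $x$ there. The functions $f,L_1,L_2,L_3$ coincide pairwise only at finitely many $x$. For every other $x$ (except $c_2,c_3$) the active branch in each $\min$, $\max$, $(\cdot)_+$ is constant for $t$ near $1$, so the integrand is differentiable at $t=1$. By dominated convergence we may differentiate under the integrals. Now $\max(L_2,L_3)$ is $L_3$ left of $v$ and $L_2$ right of $v$, while $\min(f,L_1)$ is $L_1$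 on $[q,\xi_1]\cup[\xi_6,p]$ and $f$ on $[\xi_1,\xi_6]$. Grouping by lines,
$$\begin{aligned}\Phi'(1)=&\Bigl[\mu_2\int_q^{\xi_1}h_1-\rho_0\int_{\xi_1}^{\xi_6}h_1+\mu_3\int_{\xi_6}^ph_1\Bigr]-\Bigl[\mu_2\int_q^{\xi_2}h_3-\nu_3\int_{\xi_2}^{\xi_3}h_3+\mu_1\int_{\xi_3}^vh_3\Bigr]\\&-\Bigl[\mu_1\int_v^{\xi_4}h_2-\nu_2\int_{\xi_4}^{\xi_5}h_2+\mu_3\int_{\xi_5}^ph_2\Bigr].\end{aligned}$$
Each bracket is $0$ by item 3 of Lemma 4. So $3\Phi(1)=\Phi'(1)=0$, and (10) gives $\hat F(f)=-(\nu_1-\rho_0)\int(L_1-f)_+<0$. $\square$

*Check on the regular hexagon.* Here $\int(\frac72-\frac{x^2}2)_+=\frac{14\sqrt7}3$ and $\nu_1-\rho_0=3-\frac3{\sqrt7}$, so the lemma predicts $\hat F(x^2/2)=-14(\sqrt7-1)$. Directly from (9): the $\nu_1$-term is $-\frac{28\sqrt7}3$; the $\mu_2$- and $\mu_3$-terms are $-\frac{7\sqrt7}3+\frac{77}{12}$ each; the $\mu_1$-term is $2\int_0^1(\frac{x^2}2+1-\frac32x)=\frac56$; the $\nu_2$- and $\nu_3$-terms are $2\int_1^2(-1+\frac32x-\frac{x^2}2)=\frac16$ each. The sum is $-14\sqrt7+14$, as predicted.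

## Averaging an arbitrary boundary into a parabola

The boundary of a general $C$ need not have a second derivative anywhere useful. But averages of translates of a convex function have a second-order expansion, and concavity of $\hat F$ passes negativity from the average to one of the translates.

**Proposition B.** For every convex body $C$ there are an open Hausdorff-neighborhood $U$ of $C$ and $\kappa\in(0,1)$ such that for every strictly convex smooth body $\tilde C\in U$, and each orientation, there is $\Delta\in\mathcal T(\tilde C)$ of that orientation with $F_{\tilde C}(\Delta)\le(1-\kappa)\nu_{\min}|\tilde C|$.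

**Proof. Step 1: coordinates at an extreme point.** Let $o$ be an extreme point of $C$ (a point that is not interior to any segment in $C$; a point of $C$ farthest from a given point is one), and let $m\in\operatorname{int}C$. Take affine coordinates $(x,y)$ with $o=0$ and $m$ on the positive $y$-axis, and measure area in these coordinates. The assertion is invariant under this change, since both sides scale by the same factor. There are two choices for the direction of the $x$-axis. Write $C=\{f\le y\le f^+\}$ over its $x$-projection, with $f$ convex and $f^+$ concave. The projection contains $0$ in its interior. The $y$-axis meets $\operatorname{int}C$, and the extreme point $o$ must be an endpoint of its chord, the lower one, so $f(0)=0$. As $o$ is extreme, $f$ is affine on no neighborhood of $0$. A convex function is differentiable except at countably many points, so we can choose $\lambda>0$ such that $[-2\lambda,2\lambda]$ is interior to the projection and $f$ is differentiable at $\pm\lambda$. Then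
$$\theta=\frac{f'(\lambda)-f'(-\lambda)}{2\lambda}>0,$$
since otherwise $f$ would be affine on $[-\lambda,\lambda]$. Let $c>0$ be such that $f^+-f\ge c$ on $[-2\lambda,2\lambda]$.

**Step 2: averaging.** For $|t|\le\lambda$ put $M(t)=\frac1{2\lambda}\int_{-\lambda}^\lambda f(s+t)\,ds$. Then $M'(t)=\frac{f(\lambda+t)-f(-\lambda+t)}{2\lambda}$ is differentiable at $0$ with derivative $\theta$, so $M(t)=M(0)+M'(0)t+\frac\theta2t^2+o(t^2)$. For $r>0$ with $r\max(|q|,|p|)\le\lambda$ and $|s|\le\lambda$ let $g_s(x)=f(s+rx)$, $x\in[q,p]$. The average of $g_s$ over $s\in[-\lambda,\lambda]$ is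
$$M(rx)=\text{affine}+r^2\theta\Bigl(\frac{x^2}2+o(1)\Bigr),$$
where $o(1)\to0$ uniformly on $[q,p]$ as $r\to0$. The map $s\mapsto g_s$ is sup-norm continuous, so Riemann sums converge in sup-norm, and Jensen's inequality for the concave continuous $\hat F$ gives, with its invariance and homogeneity,
$$\frac1{2\lambda}\int_{-\lambda}^\lambda\hat F(g_s)\,ds\le\hat F(M(r\,\cdot))=r^2\theta\bigl(\hat F(x^2/2)+o(1)\bigr)<0$$
for small $r$, by Lemma 5. Fix such an $r$, also so small that $f$ oscillates by less than $c/4$ on every subinterval of $[-2\lambda,2\lambda]$ of length $r(p-q)$. Fix $s$ with $\hat F(g_s)=-\eta<0$.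

**Step 3: transfer to neighbors of $C$.** We need a standard fact: if $C_n\to C$, every point of $\operatorname{int}C$ has a neighborhood contained in $\operatorname{int}C_n$ for all large $n$. Indeed, let the disc of radius $2\varrho$ about $x$ lie in $C$, and let the Hausdorff distance be less than $\varrho$. If some $z$ within $\varrho$ of $x$ were not in $C_n$, separate it from $C_n$ by a line through $z$. The point at distance $\varrho$ from $z$ in the normal direction away from $C_n$ is in $C$ but has distance at least $\varrho$ from $C_n$, a contradiction. Points outside $C$ are outside $C_n$ for large $n$, since $C$ is closed. It follows also that $|C_n|\to|C|$, by dominated convergence.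

If $C_n\to C$, the lower functions $f_n$ of $C_n$ converge to $f$ uniformly on $[-2\lambda,2\lambda]$. To see this, let $x$ be interior to the projection of $C$ and $\delta>0$ small. Then $(x,f(x)+\delta)\in\operatorname{int}C$ and $(x,f(x)-\delta)\notin C$, and the same holds for $C_n$ for large $n$. As vertical sections are segments, $|f_n(x)-f(x)|\le\delta$. Pointwise convergence of convex functions on an open interval is locally uniform. The same holds for upper functions. Hence there is an open neighborhood of $C$ such that for $\tilde C$ in it, with lower and upper functions $\tilde f,\tilde f^+$ and $g(x)=\tilde f(s+rx)$, $g^+(x)=\tilde f^+(s+rx)$, we have $\hat F(g)\le-\eta/2$, $\tilde f^+-\tilde f\ge c/2$ on $[-2\lambda,2\lambda]$, $\tilde f$ oscillates by less than $c/3$ on subintervals of $[-2\lambda,2\lambda]$ of length $r(p-q)$, and $|\tilde C|\le2|C|$.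

**Step 4: the triangle.** Let $\tilde C$ be strictly convex and smooth, so $\tilde f$ and $g$ are strictly convex. Work in the coordinate $x\in[q,p]$, where $s+rx$ is the original abscissa, with $L_k=L_k[g]$. By strict convexity $L_3<g$ outside $[\xi_2,\xi_3]$ and $L_2<g$ outside $[\xi_4,\xi_5]$. Hence $L_3(\xi_3)=g(\xi_3)>L_2(\xi_3)$ and $L_3(\xi_4)<g(\xi_4)=L_2(\xi_4)$. So $L_2,L_3$ cross at some $v'\in(\xi_3,\xi_4)$, with $L_3>L_2$ to the left of $v'$. Next, $L_1(q)=L_3(q)>L_2(q)$ and $L_1(p)=L_2(p)>L_3(p)$. Therefore $L_1>L_3$ for $x>q$ and $L_1>L_2$ for $x<p$, and the three lines bound the non-degenerate triangle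
$$\Delta=\{\max(L_2,L_3)\le y\le L_1\}$$
with corners $V_2$ over $q$, $V_3$ over $p$, $V_1$ over $v'$. The line $E_k$ is the graph of $L_k$.

**Step 5: $\Delta\in\mathcal T(\tilde C)$.** We have $g(q)>L_3(q)=L_1(q)$ and $g(p)>L_2(p)=L_1(p)$, while $g(\xi_2)=L_3(\xi_2)<L_1(\xi_2)$ and $g(\xi_5)=L_2(\xi_5)<L_1(\xi_5)$. By convexity $\{g\le L_1\}=[\xi_1',\xi_6']$ with $q<\xi_1'<\xi_2$ and $\xi_5<\xi_6'<p$, and the lower boundary of $\tilde C$ is above $L_1$ elsewhere over its whole projection. In the same way it is above $L_2$ and $L_3$ outside $[\xi_4,\xi_5]$ and $[\xi_2,\xi_3]$. On $[q,p]$ we have $L_1\le\max(g(q),g(p))$; likewise $L_2,L_3$ on $[\xi_4,\xi_5]$, $[\xi_2,\xi_3]$ are at most $\max g$. By the oscillation bound $\max g<g+\frac c3<g^+$. So over these intervals the lines run below the upper boundary of $\tilde C$. Hence $E_k\cap\tilde C$ are exactly the chords over $[\xi_1',\xi_6'],[\xi_4,\xi_5],[\xi_2,\xi_3]$ for $k=1,2,3$. They lie in the sides, which are over $[q,p],[v',p],[q,v']$. So $\Delta\in\mathcal T(\tilde C)$.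

**Step 6: the value of $F$.** Areas carry a factor $r$ from $x\mapsto s+rx$. By Step 5,
$$|\tilde C\cap H_1|=r\int_q^p(L_1-g)_+,\qquad|\tilde C\cap H_2^-|=r\int_{\xi_4}^{\xi_5}(L_2-g),\qquad|\tilde C\cap H_3^-|=r\int_{\xi_2}^{\xi_3}(L_3-g).$$
By Lemma 2, $D_2$ is the triangle with vertices $V_2$ and the graph points of $g$ over $\xi_1',\xi_2$, minus $\tilde C$. Its lower edge is $L_3$ over $[q,\xi_2]$. Its upper boundary is $L_1$ over $[q,\xi_1']$, where $L_1\le g$, and the chord of $g$ over $[\xi_1',\xi_2]$, which is above $g$ and below $g^+$; there $g\le L_1$. So, up to null sets, $D_2$ is $\{q\le x\le\xi_2,\ L_3\le y\le\min(g,L_1)\}$. In the same way $D_3$ is $\{\xi_5\le x\le p,\ L_2\le y\le\min(g,L_1)\}$. Using the graph points over $\xi_3,\xi_4$, $D_1$ is $\{\xi_3\le x\le\xi_4,\ \max(L_2,L_3)\le y\le g\}$. Since $|\tilde C\cap H_1^-|=|\tilde C|-|\tilde C\cap H_1|$, comparison with (9) gives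
$$F_{\tilde C}(\Delta)=\nu_1|\tilde C|+r\hat F(g)\le\nu_1|\tilde C|-\frac{r\eta}2 .$$
Since $\nu_1=\nu_{\min}$ and $|\tilde C|\le2|C|$, this is at most $(1-\kappa)\nu_{\min}|\tilde C|$ with $\kappa=\min\bigl\{\frac12,\frac{r\eta}{4\nu_1|C|}\bigr\}$.

**Step 7: both orientations.** The labelled triangle $\Delta$ has a fixed orientation relative to the coordinates $(x,y)$. The opposite choice of the $x$-direction gives the other orientation. Take the intersection of the two neighborhoods and the smaller $\kappa$. $\square$

## Smooth strictly convex approximation and the proof of Theorem 1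

Propositions A and B together settle strictly convex smooth bodies. For a general body we approximate; the point is that $\kappa$ in Proposition B is uniform near $C$.

**Step 1: every convex body $C$ is a Hausdorff limit of strictly convex smooth bodies.** Let $0\in\operatorname{int}C$, and let $B$ be the unit disc. Recall that the gauge of a body $C'$ with $0\in\operatorname{int}C'$ is $x\mapsto\min\{t\ge0:x\in tC'\}$, a convex function, homogeneous of degree 1. Let $p_n$ be the gauge of $C+\frac1nB$. Every boundary point of $C+\frac1nB$ lies on the boundary of a disc of radius $\frac1n$ contained in the body, so its supporting line is unique. A subgradient $\xi$ of $p_n$ at a point $x$ with $p_n(x)=1$ satisfies $\langle\xi,x\rangle=1$ and $\langle\xi,\cdot\rangle\le p_n$. So $\{\langle\xi,\cdot\rangle=1\}$ is that supporting line, and $\xi$ is unique. Hence $p_n$ is differentiable away from $0$.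

Then $G_n(x)=p_n(x)^2+\frac1n|x|^2$ is a differentiable strictly convex function, so $C_n=\{G_n\le1\}$ is a strictly convex body. It is smooth: at a boundary point $x$, $\nabla G_n(x)\ne0$ because $G_n(0)<1=G_n(x)$. If $\langle\zeta,\cdot\rangle\le\langle\zeta,x\rangle$ on $C_n$, then $\langle\zeta,d\rangle\le0$ whenever $\langle\nabla G_n(x),d\rangle<0$, since $x+td\in C_n$ for small $t>0$. So $\zeta$ is a multiple of $\nabla G_n(x)$, and the supporting line is unique. Finally, $G_n$ is homogeneous of degree 2, so the gauge of $C_n$ is $\sqrt{G_n}$. If $\varrho B\subset C$, then $C\subset C+\frac1nB\subset(1+\frac1{n\varrho})C$, so $p_n$ converges to the gauge of $C$ uniformly on the unit circle, and hence so does $\sqrt{G_n}$. Thus $C_n\to C$.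

**Step 2: copies of $K$ in the approximations.** Let $C$ be a convex body, $U,\kappa$ as in Proposition B, and $C_n\to C$ as in Step 1. For large $n$, $C_n\in U$, and Propositions B and A give, for either orientation of the labelled triangle, affine maps $A_n$ with $A_n(K)$ inscribed in $C_n$, $A_n(\Delta_0)\in\mathcal S_\kappa(C_n)$ and $A_n(\Delta_0)$ of that orientation. So $A_n$ can be taken orientation-preserving for all $n$, or orientation-reversing for all $n$.

**Step 3: the limit.** By Lemma 3(ii) the corners of $A_n(\Delta_0)$ stay bounded and $|A_n(\Delta_0)|\ge\kappa|C_n|$. A subsequence of $A_n$ converges to an affine $A$ with $|A(\Delta_0)|\ge\kappa|C|>0$, so $A$ is non-degenerate and of the same orientation. The vertices of $A(K)$ are limits of points of $\partial C_n$. Such limits lie in $C$, and not in $\operatorname{int}C$, since every point of $\operatorname{int}C$ has a neighborhood contained in $\operatorname{int}C_n$ for all large $n$. So $A(K)$ is inscribed in $C$. This proves Theorem 1, and Conjecture 2.17 is true. $\blacksquare$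

## A uniform lower bound for the size of the copy

**Proof of Theorem 2.** *Necessity.* If $A(K)$ is inscribed in an ellipse (triangle) $C$, then $K$ is inscribed in the ellipse (triangle) $A^{-1}(C)$. *Sufficiency* is Theorem 1.

*Uniform size.* For each convex body $C$ let $U_C,\kappa_C$ be as in Proposition B. Let $C'\in U_C$ and let $C_n'\to C'$ be strictly convex and smooth. As $U_C$ is open, $C_n'\in U_C$ for large $n$. Steps 2 and 3 of the preceding section, applied to $C'$ and $C_n'$ with $\kappa=\kappa_C$, give for each orientation an $A$ with $A(K)$ inscribed in $C'$ and $|A(\Delta_0)|\ge\kappa_C|C'|$.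

By John's theorem every planar convex body is an affine image of a body $C$ with $B\subset C\subset2B$. By Blaschke's selection theorem (a sequence of compact convex sets in a fixed disc has a convergent subsequence) the set of such bodies is compact. So it is covered by finitely many of the open sets $U_C$. Let $\kappa_0>0$ be the minimum of the corresponding $\kappa_C$. The assertion is affine invariant, because ratios of areas are preserved and both orientations are available. Hence for every convex body $C$ and each orientation there is an affine $A$ of that orientation with $A(K)$ inscribed in $C$ and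
$$|A(K)|=\frac{|K|}{|\Delta_0|}\,|A(\Delta_0)|\ge\frac{|K|}{|\Delta_0|}\,\kappa_0\,|C|=:c(K)\,|C|.\qquad\blacksquare$$
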